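# A Mrówka space $X$ with $\beta X=\alpha X$ and $L(\beta X)=\mathrm{S4.Grz}_3+\neg\chi_3$

**Theorem A.** Let $K$ be the class of finite rooted posets of depth $\le 3$ such that those of depth $3$ satisfy

$(\dagger)$ the subframe obtained by deleting the root is path connected,

and let $\mathrm{S4.Grz}_3+\neg\chi_3$ denote the logic $L(K)$ of this class. There is a Mrówka space $X$ with $\beta X=\alpha X$ and
$$L(\beta X)=L(K)=\mathrm{S4.Grz}_3+\neg\chi_3 .$$
Moreover, every $F\in K$ of depth $3$ is an interior image of $\beta X$ itself, by a map sending only $\infty$, the unique point of $\beta X\setminus X$, to the root.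

The theorem is proved in ZFC, with no further assumption. It answers the question, posed in a text of G. Bezhanishvili, N. Bezhanishvili, J. Lucero-Bryan and J. van Mill (https://pure.uva.nl/ws/files/44373810/On_modal_logics_arising_from_scattered_locally_compact_Hausdorff_spaces_subm._vers.pdf), whether a Mrówka space with these two properties exists. Three companion results are stated and proved along the way: Theorem D in Section 5, Theorem B in Section 9 and Theorem C in Section 10.

## 1. The modal logic of a space, Mrówka spaces, and the class $K$

**Logic of a space.** Modal formulas are built from variables with Boolean connectives and $\Box$, and $\Diamond=\neg\Box\neg$. A valuation $\nu$ on a topological space $Y$ assigns a subset of $Y$ to each variable. It extends to all formulas by reading $\Box$ as interior, hence $\Diamond$ as closure. A formula is valid in $Y$ if its value is $Y$ under every valuation, and $L(Y)$ is the set of formulas valid in $Y$.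

For example, $\Box p\to p$ is valid everywhere. The formula $p\to\Box p$ is valid in a one-point space but not in a convergent sequence with its limit: let $p$ hold exactly at the limit.

**Posets as spaces.** A poset carries the topology whose open sets are the up-sets. Then $\Diamond$ is down-closure, and topological and Kripke semantics agree. We write ${\uparrow}w=\{v:w\le v\}$. The *depth* of a point is the largest number of points in a chain starting at it and going up; the depth of a finite rooted poset is the depth of its root. For a class $C$ of frames, $L(C)$ is the set of formulas valid in all members of $C$.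

**Path connectedness.** A frame $(W,R)$ is path connected if any two of its points $w,v$ are joined by a sequence $w=w_1,\dots,w_n=v$ in which, for each $i<n$, $w_iRw_{i+1}$ or $w_{i+1}Rw_i$. The path components of a poset are the classes of the relation "joined by such a sequence". Each is an up-set and a down-set.

In a rooted poset of depth $3$ every non-root point has depth $\le 2$, because the root lies strictly below it. So
$$F=\{r\}\cup D\cup \mathrm{Max},$$
with $r$ the root, $D$ the set of depth-2 points and $\mathrm{Max}$ the set of maximal points. For $d\in D$ put $N(d)=\{e\in \mathrm{Max}: d<e\}$, which is nonempty. Two points of $D$ are incomparable, so $F\setminus\{r\}$ is a bipartite graph with edges $d<e$, and $(\dagger)$ says that this graph is connected. Members of $K$ of depth $\le2$ are the single point and the *forks*, a root with $l\ge 1$ maximal points above it.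

Here are three examples. The chain $r<d<e$ is in $K$. Let $G_k$ be the poset with a root $r$ and $k$ disjoint chains $d_i<e_i$ above it; $G_2$ is not in $K$, since removing $r$ leaves two components. Let $Z$ be the poset with root $r_Z$, depth-2 points $d_1,d_2$ and maximal points $\epsilon_1,\epsilon_2,\epsilon_3$, where
$$N(d_1)=\{\epsilon_1,\epsilon_2\},\qquad N(d_2)=\{\epsilon_2,\epsilon_3\}.$$
Then $Z\in K$: above the root one can walk $\epsilon_1,d_1,\epsilon_2,d_2,\epsilon_3$. The poset $Z$ will be the critical test case.

**The logic.** $\mathrm{S4.Grz}_3$ is $\mathrm{S4.Grz}$ together with the bounded depth axiom $bd_3$; it is the logic of all finite posets of depth $\le3$. The logic $\mathrm{S4.Grz}_3+\neg\chi_3$ is a normal extension of it by a single formula $\neg\chi_3$, known to be complete with respect to $K$. We therefore work with $L(K)$ and never need the formula itself.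

**Mrówka spaces.** Infinite subsets $a,b$ of a countably infinite set are almost disjoint if $a\cap b$ is finite. A family of infinite subsets is almost disjoint (AD) if its distinct members are pairwise almost disjoint, and MAD if it is maximal among AD families; equivalently, it is AD and every infinite subset of the ground set meets some member in an infinite set. We write $A\subseteq^*B$ if $A\setminus B$ is finite.

For example, the branches $\{x|k:k<\omega\}$, $x\in2^\omega$, of the binary tree $2^{<\omega}$ form an AD family of size $\mathfrak c$. It is not MAD, since an infinite antichain of the tree meets each branch in at most one point. On the other hand $\{\text{evens},\text{odds}\}$ is a finite MAD family on $\omega$.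

A Mrówka space is $X=\omega\cup\mathcal M$ with $\mathcal M$ a MAD family on $\omega$, where points of $\omega$ are isolated and basic neighbourhoods of $m\in\mathcal M$ are the sets $\{m\}\cup(m\setminus F)$ with $F\subseteq\omega$ finite. So $m$ is the limit of the sequence $m$. The basic sets $\{i\}$ and $\{m\}\cup(m\setminus F)$ are compact and open, and $X$ is locally compact Hausdorff. Any countably infinite set $\Omega$ may replace $\omega$. The two-element family above gives two convergent sequences, a compact space; the interesting case is $\mathcal M$ infinite.

**Compactifications.** $\beta X$ is the Stone–Čech compactification: compact Hausdorff, containing $X$ densely, with every continuous $X\to[0,1]$ extending continuously to $\beta X$. $\alpha X=X\cup\{\infty\}$ is the one-point compactification of a noncompact $X$; neighbourhoods of $\infty$ are the sets containing $\infty$ and the complement of some compact subset of $X$. A compact open subset of $X$ is clopen in $\alpha X$. The condition $\beta X=\alpha X$ means that $\beta X\setminus X$ is a single point.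

So $\alpha X$ has three layers: isolated points, limits of sequences of isolated points, and $\infty$. This is why posets of depth 3 enter. The inclusion $L(K)\subseteq L(\beta X)$ is a restriction on which finite posets $\alpha X$ can show. The inclusion $L(\beta X)\subseteq L(K)$ asks that $\alpha X$ show every poset of $K$. The second is the hard one.

## 2. Interior maps and almost disjoint families: three facts

A map is *interior* if it is continuous and open. For $\mathcal F$ a family of sets and $A$ a set, put $\mathcal F|A=\{r\in\mathcal F: r\cap A\text{ infinite}\}$.

**Fact 1.** If $U\subseteq Y$ is open and $f:U\to F$ is an interior surjection, then $L(Y)\subseteq L(U)\subseteq L(F)$.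

*Proof.* For open $U$, $\mathrm{int}_U(A\cap U)=\mathrm{int}_Y(A)\cap U$. So a valuation on $U$, read as a valuation on $Y$, gives every formula the same truth value at points of $U$, and a refutation on $U$ is a refutation on $Y$. Next, $f^{-1}(\mathrm{int}\,A)=\mathrm{int}\,f^{-1}(A)$ for $A\subseteq F$: "$\subseteq$" is continuity, and $f(\mathrm{int}\,f^{-1}(A))$ is an open subset of $A$, which gives "$\supseteq$". Hence if $\nu$ is a valuation on $F$ and $\nu'(p)=f^{-1}(\nu(p))$ is its pullback, induction on $\varphi$ gives
$$x\in\nu'(\varphi)\iff f(x)\in\nu(\varphi).\tag{1}$$
A refutation at $w\in F$ thus becomes a refutation at any point of $f^{-1}(w)\neq\emptyset$. $\square$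

Formula (1) also works in the other direction: if a valuation on $U$ is constant on the fibres of $f$, then it is a pullback, and a refutation on $U$ moves down to $F$.

**Fact 2.** A countably infinite AD family $\{a_i:i<\omega\}$ is never maximal.

*Proof.* Each $a_i\setminus\bigcup_{j<i}a_j$ is infinite. Choose distinct $k_i$ in these sets. Then $\{k_i\}$ is infinite and meets $a_j$ only in points $k_i$ with $i\le j$. $\square$

**Fact 3.** Let $X=\omega\cup\mathcal M$ be a Mrówka space.

1. A compact subset of $X$ contains only finitely many points of $\mathcal M$, and $X$ is noncompact iff $\mathcal M$ is infinite.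
2. A closed noncompact $Z'\subseteq X$ contains infinitely many points of $\mathcal M$.
3. If $\mathcal M|A$ is infinite, then $\{m\cap A:m\in\mathcal M|A\}$ is an infinite MAD family on $A$, indexed injectively by $\mathcal M|A$.

*Proof.* (1) $\mathcal M$ is closed and discrete in $X$, so a compact set meets it in a finite set. In particular $X$ is noncompact if $\mathcal M$ is infinite. If $\mathcal M$ is finite, then $\omega\setminus\bigcup\mathcal M$ is finite by maximality, so $X$ is a finite union of compact sets $\{m\}\cup m$ and points.

(2) Suppose $Z'\cap\mathcal M$ is finite, and let $Y=Z'\setminus\bigcup_{m\in Z'\cap\mathcal M}(\{m\}\cup m)$, a subset of $\omega$. If $Y$ were infinite, some $m\in\mathcal M$ would meet it in an infinite set. Then $m$ is in the closure of $Z'$, so $m\in Z'\cap\mathcal M$, contradicting $m\cap Y=\emptyset$. So $Y$ is finite, and $Z'$ is a closed subset of a finite union of compact sets, hence compact.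

(3) Almost disjointness passes to the sets $m\cap A$, and these are infinite, so distinct $m$ give distinct $m\cap A$. An infinite $B\subseteq A$ meets some $m\in\mathcal M$ in an infinite set, and this $m$ is in $\mathcal M|A$. $\square$

By (1), every neighbourhood of $\infty$ in $\alpha X$ misses only finitely many points of $\mathcal M$. This is used constantly.

## 3. Small posets as interior images of $\alpha X$

Let $X=\omega\cup\mathcal M$ be a noncompact Mrówka space.

**Depth at most 2.** A point is the image of $\{i\}$, $i\in\omega$. For a fork with $l$ maximal points, take the open set $\{m\}\cup m$, send $m$ to the root, split the set $m$ into $l$ infinite pieces and send each piece to its own maximal point. Every neighbourhood of $m$ meets every piece, so the map is open; it is clearly continuous.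

**The chain $r<d<e$.** Send $\infty\mapsto r$, $\mathcal M\mapsto d$, $\omega\mapsto e$. The preimages of the nonempty up-sets are $\omega$, $X$, $\alpha X$, all open. Neighbourhoods of $m$ meet $\omega$, and neighbourhoods of $\infty$ contain points of $\mathcal M$, so the map is open.

**The poset $r<d<e_1,e_2$.** Choose distinct $m_0,m_1,\ldots\in\mathcal M$. Let $m_i'=m_i\setminus\bigcup_{j<i}m_j$, an infinite set, and let $A$ contain one infinite half of each $m_i'$ and nothing else, the other half being infinite too. The sets $m_i'$ are pairwise disjoint, so both $m_i\cap A$ and $m_i\setminus A$ are infinite for all $i$. Send $\infty\mapsto r$, $A\mapsto e_1$, $\omega\setminus A\mapsto e_2$. Send $m$ to $d$ if it meets both parts in infinite sets, and otherwise to $e_1$ or $e_2$ according as $m\subseteq^*A$ or $m\subseteq^*\omega\setminus A$. A neighbourhood of $\infty$ contains some $m_i$, and one checks as before that the map is an interior surjection.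

**The poset $G_2$.** If $X=C_1\sqcup C_2$ with both $C_i$ clopen and noncompact, then $\infty\mapsto r$, $C_i\cap\mathcal M\mapsto d_i$, $C_i\cap\omega\mapsto e_i$ is an interior surjection onto $G_2$ (details are in Section 9). If $\beta X=\alpha X$, no such splitting exists, as the next section shows.

**The poset $Z$.** Suppose $g:\alpha X\to Z$ is an interior surjection with $g^{-1}(r_Z)=\{\infty\}$. A point $i\in\omega$ is isolated, so $\{g(i)\}$ is an up-set and $g(i)$ is maximal. Let $E_j=g^{-1}(\epsilon_j)\cap\omega$. If $g(m)=\epsilon_j$, then $m\subseteq^*E_j$ by continuity. If $g(m)=d_1$, then $m\subseteq^*E_1\cup E_2$ by continuity, and $m$ meets both in infinite sets by openness; similarly for $d_2$ with $E_2,E_3$. Infinitely many $m$ go to $d_1$ and infinitely many to $d_2$, for otherwise we could delete these finitely many points from $\alpha X$ and get a neighbourhood of $\infty$ not mapped onto $Z$. So $\omega=E_1\sqcup E_2\sqcup E_3$ and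

* infinitely many $m$ are split between $E_1$ and $E_2$, and infinitely many between $E_2$ and $E_3$;
* no $m\in\mathcal M$ meets both $E_1$ and $E_3$ in infinite sets.

This conflicts with the most direct way to get $\beta X=\alpha X$. A continuous $f$ on $X$ that is $0$ at many points near $E_1$ and $1$ at many points near $E_3$ has to be impossible, but no single $m$ links $E_1$ to $E_3$. The obstruction has to run through $E_2$.

## 4. Refutations on $\alpha X$ descend to finite posets: $L(K)\subseteq L(\beta X)$

For $n\ge 1$ let $K_n$ be the class of finite rooted posets of depth $\le3$ such that those of depth $3$ have at most $n$ path components after deletion of the root. So $K_1=K$.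

**Proposition 4.** Let $X=\omega\cup\mathcal M$ be a noncompact Mrówka space which is not a disjoint union of $n+1$ noncompact clopen sets. Then $L(K_n)\subseteq L(\alpha X)$.

*Proof.* Let $\varphi$, with variables $p_1,\dots,p_k$, be false at $y\in\alpha X$ under a valuation $\nu$. We must refute $\varphi$ on a member of $K_n$.

**Step 1: coloring, to reduce $\nu$ to finite data.** The *color* of a point is the set of $i$ such that the point lies in $\nu(p_i)$. Let $E_c$ be the set of points of $\omega$ of color $c$. For $m\in\mathcal M$ let
$$\lambda(m)=(\mathrm{color}(m),J(m)),\qquad J(m)=\{c: m\cap E_c\text{ infinite}\}.$$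
There are finitely many colors, so $J(m)\neq\emptyset$ and $m\subseteq^*\bigcup_{c\in J(m)}E_c$.

**Step 2: refutations at points of $X$.** If $y\in\omega$, then $\{y\}$ is open and $\varphi$ is refuted on a one-point frame. If $y=m\in\mathcal M$, the set $\{m\}\cup(m\cap\bigcup_{c\in J(m)}E_c)$ is open. Map it onto the fork with root $m$ and maximal points the $c\in J(m)$, sending $i$ to its color. Every neighbourhood of $m$ meets each $E_c$, $c\in J(m)$, so this is an interior surjection, and $\nu$ is constant on its fibres. By (1), $\varphi$ is refuted at the root of a fork. Points and forks are in $K_n$.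

**Step 3: a clean neighbourhood of $y=\infty$.** We discard everything that happens only finitely often. Let $\Lambda$ be the set of labels $\lambda(m)$ attained by infinitely many $m$. There are finitely many labels and infinitely many $m$, so $\Lambda\ne\emptyset$ and $\mathcal M_0=\{m:\lambda(m)\notin\Lambda\}$ is finite. Let
$$U_0=\alpha X\setminus\bigcup_{m\in\mathcal M_0}(\{m\}\cup m),\qquad J^*=\bigcup\{J:(c,J)\in\Lambda\}.$$
$U_0$ is a clopen neighbourhood of $\infty$. If $c\notin J^*$, then $E_c\cap U_0$ is finite. Otherwise some $m\in\mathcal M$ meets it in an infinite set; as $m'\cap U_0=\emptyset$ for $m'\in\mathcal M_0$, we get $m\notin\mathcal M_0$, so $\lambda(m)\in\Lambda$ and $c\in J(m)\subseteq J^*$, a contradiction. Hence $U=U_0\setminus\bigcup_{c\notin J^*}E_c$ differs from $U_0$ by finitely many isolated points, and it is again a clopen neighbourhood of $\infty$ in $\alpha X$.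

**Step 4: the finite poset.** Let $F=\{r\}\sqcup\Lambda\sqcup J^*$, with $r$ below everything and $(c,J)<c'$ iff $c'\in J$. It is a finite rooted poset of depth $3$. Define $f:U\to F$ by
$$\infty\mapsto r,\qquad m\mapsto\lambda(m),\qquad i\mapsto\mathrm{color}(i).$$
By the choice of $U$ the values are in $F$.

*Continuity.* A point $i\in\omega\cap U$ is isolated. For $m\in U$ the open set $\{m\}\cup(m\cap U\cap\bigcup_{c\in J(m)}E_c)$ is mapped into ${\uparrow}\lambda(m)$. The only up-set containing $r$ is $F$.

*Openness and surjectivity.* Points $i$ go to maximal points. Every neighbourhood of $m\in U$ contains points of $E_c$ for all $c\in J(m)$, so its image contains ${\uparrow}\lambda(m)$. If $V\subseteq U$ is an open neighbourhood of $\infty$, it misses only finitely many $m\in\mathcal M$, so it contains an $m$ with each label in $\Lambda$. Since every $c\in J^*$ lies above some label in $\Lambda$,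
$$f(V)=F.\tag{2}$$

Points with the same image under $f$ have the same color, so $\nu$ is a pullback along $f$, and by (1) $\varphi$ is refuted at $r$ in $F$.

**Step 5: counting components, to see $F\in K_n$.** Let $C_1,\dots,C_k$ be the path components of $F\setminus\{r\}$. They are up-sets of $F$, so the sets $f^{-1}(C_i)$ are open. They are disjoint and cover $U\cap X$, which is clopen in $X$, so each is clopen in $X$. By (2), every neighbourhood of $\infty$ meets each $f^{-1}(C_i)$, so $\infty$ is in its closure and it is not compact. Adding the clopen set $X\setminus U$ to $f^{-1}(C_1)$ writes $X$ as a disjoint union of $k$ noncompact clopen sets. If $k\ge n+1$, merging some of them would give exactly $n+1$, contrary to hypothesis. So $k\le n$ and $F\in K_n$. $\square$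

*Example.* Let $p$ hold exactly on a set $E\subseteq\omega$. All $m$ have color $\emptyset$, so a label is determined by $J$, which says whether $m\subseteq^*E$, or $m\subseteq^*\omega\setminus E$, or $m$ is split. The frame $F$ of Step 4 has disconnected $F\setminus\{r\}$ exactly when both unsplit types occur infinitely often and the split type does not. Then $F\cong G_2$, and $E$ cuts $X$, up to finitely many sets $\{m\}\cup m$, into two noncompact clopen pieces.

If $\beta X=\alpha X$, then $X$ is not a disjoint union of two noncompact clopen sets $C_1,C_2$: the characteristic function of $C_1$ would extend continuously to $\alpha X$, but $\infty$ is in the closure of both $C_1$ and $C_2$. With $n=1$ this gives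
$$\beta X=\alpha X\ \Longrightarrow\ L(K)\subseteq L(\beta X).\tag{3}$$

## 5. Joining all pairs of large disjoint sets gives $\beta X=\alpha X$ but loses $Z$

First we make $\beta X=\alpha X$ concrete.

**Lemma 5.** Let $X$ be a noncompact Mrówka space such that for every continuous $f:X\to[0,1]$ one of $f^{-1}(0)$, $f^{-1}(1)$ is compact. Then $\beta X=\alpha X$.

*Proof.* Let $s\ne t$ be points of $\beta X\setminus X$. Take a continuous $g:\beta X\to[0,1]$ equal to $0$ near $s$ and to $1$ near $t$, and $f=g|_X$. Since $X$ is dense, $s$ is in the closure of $f^{-1}(0)$ and $t$ in that of $f^{-1}(1)$. As $s,t\notin X$, neither set is compact, a contradiction. So the remainder has at most one point, and at least one because $X$ is not compact. $\square$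

By continuity, $f(i)\to f(m)$ as $i\to\infty$ along $m$. So the sensible first attempt is this. Start with any infinite MAD family, and for every pair of disjoint sets $A,C$, each met by infinitely many members, *glue* a member large on $A$ to a member large on $C$, that is, replace the two by their union. No continuous $f$ can then be small on $A$ and large on $C$. The bookkeeping needs $\mathfrak c$ many members available for each pair. That is where a hypothesis enters: $\mathfrak a$ is the least size of an infinite MAD family on a countable set, so $\mathfrak a=\mathfrak c$ says that all of them have size $\mathfrak c$.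

**Theorem D.** If $\mathfrak a=\mathfrak c$ (e.g. under CH or MA), there is a Mrówka space $X$ with $\beta X=\alpha X$ and $L(\beta X)\supsetneq L(K)$.

So the first attempt does give $\beta X=\alpha X$, and it fails for our purpose: equality of the two logics is not automatic. To separate logics we use a classical tool (K. Fine 1974; Blackburn–de Rijke–Venema, *Modal Logic*, §3.4). A p-morphism between posets is an order-preserving map $g$ such that $g(x)\le y$ implies $y=g(x')$ for some $x'\ge x$; equivalently, it is an interior map for the up-set topologies.

**Fact 6 (Jankov–Fine).** For a finite rooted S4-frame $G$ there is a formula $\psi_G$ such that for every S4-frame $H$: $H\not\models\psi_G$ iff $G$ is a p-morphic image of a generated subframe (up-set) of $H$.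

A p-morphism between posets does not increase depth: a chain starting at $g(x)$ lifts step by step to a chain of the same length starting at $x$.

*Proof of Theorem D.*

**Step 1: gluing.** Let $\mathcal R$ be an infinite MAD family on $\omega$. If $\mathcal R|A$ is infinite, then by Fact 3(3) and $\mathfrak a=\mathfrak c$ we have $|\mathcal R|A|=\mathfrak c$. List all pairs $(A,C)$ of disjoint sets with $\mathcal R|A$ and $\mathcal R|C$ infinite as $(A_\alpha,C_\alpha)_{\alpha<\mathfrak c}$, each pair occurring $\mathfrak c$ times. (Such pairs exist: disjointify infinitely many members as in Section 3, and let $A$ be the union of the even-numbered pieces and $C$ that of the odd-numbered ones.) Recursively choose $r_\alpha\in\mathcal R|A_\alpha$ and $r'_\alpha\in\mathcal R|C_\alpha$, distinct from each other and from all earlier choices. Fewer than $\mathfrak c$ members have been used before stage $\alpha$, so this is possible. Let $\mathcal M$ consist of the sets $r_\alpha\cup r'_\alpha$ and the unused members of $\mathcal R$. It is an infinite MAD family. If $\mathcal M|A$ is infinite, so is $\mathcal R|A$, since each $m\in\mathcal M|A$ has one of its one or two constituents in $\mathcal R|A$, and distinct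 $m$ have distinct constituents. Hence:

$(*)$ if $A\cap C=\emptyset$ and $\mathcal M|A$, $\mathcal M|C$ are infinite, then infinitely many $m\in\mathcal M$ meet both $A$ and $C$ in infinite sets, namely all $r_\alpha\cup r_\alpha'$ with $(A_\alpha,C_\alpha)=(A,C)$.

**Step 2: $\beta X=\alpha X$ for $X=\omega\cup\mathcal M$.** By Lemma 5 it suffices to refute a continuous $f:X\to[0,1]$ with $f^{-1}(0)$ and $f^{-1}(1)$ noncompact. Put $A=\{i:f(i)<1/3\}$ and $C=\{i:f(i)>2/3\}$. By Fact 3(2) there are infinitely many $m$ with $f(m)=0$, and these satisfy $m\subseteq^*A$; likewise for $1$ and $C$. So $(*)$ applies, and an $m$ as in $(*)$ has $f(m)\le1/3$ and $f(m)\ge2/3$, which is absurd.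

**Step 3: $\psi_Z$ separates the logics.** Since $Z$ is an image of itself, $\psi_Z\notin L(Z)$, and $L(Z)\supseteq L(K)$. We claim $\psi_Z\in L(\beta X)$. Suppose it is refuted on $\alpha X$. By the proof of Proposition 4 it is refuted on a frame $F$ constructed there, so by Fact 6 some p-morphism $g$ maps an up-set of $F$ onto $Z$. A preimage of $r_Z$ has depth at least $3$. So $F$ comes from the case $y=\infty$, that is, $F=\{r\}\sqcup\Lambda\sqcup J^*$; moreover the up-set is all of $F$, and $g^{-1}(r_Z)=\{r\}$.

Going up from preimages of $\epsilon_1$ and $\epsilon_3$, choose maximal $c,c'\in J^*$ with $g(c)=\epsilon_1$ and $g(c')=\epsilon_3$. Then $E_c\cap E_{c'}=\emptyset$. Since $c$ and $c'$ belong to sets $J$ from labels in $\Lambda$, each attained infinitely often, $\mathcal M|E_c$ and $\mathcal M|E_{c'}$ are infinite. By $(*)$, infinitely many $m$ meet both $E_c$ and $E_{c'}$ in infinite sets. All but finitely many $m$ have $\lambda(m)\in\Lambda$, so for some such $m$ the point $\lambda(m)\in\Lambda$ lies below both $c$ and $c'$ in $F$. Then $g(\lambda(m))\neq r_Z$ lies below both $\epsilon_1$ and $\epsilon_3$ in $Z$. But $r_Z$ is the only such point. This contradiction proves the claim, and with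 (3) we get $L(\beta X)\supsetneq L(K)$. $\square$

The last step shows where the attempt fails: unrestricted gluing joins $E_1$ to $E_3$ directly, and $Z$ forbids that. There is also the issue of ZFC: without $\mathfrak a=\mathfrak c$, the step "$\mathcal R|A$ infinite implies $|\mathcal R|A|=\mathfrak c$" is not available. Both difficulties must be removed.

## 6. Trees joined along the posets of $K$: the construction of $X$

The new plan is to cut the ground set into countably many blocks $\Omega_p$ and to glue in two different ways.

*Inside a block* we glue so much that every continuous $f$ is essentially constant on the block. Such gluings are harmless for realizing a poset, provided the whole block goes to one maximal point. The counting problem disappears if the block is a binary tree and only *branches* are glued: the branches almost contained in a given set $A$ form an $F_\sigma$ subset of $2^\omega$, so there are countably many or exactly $\mathfrak c$ many of them.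

*Between blocks* we glue only as prescribed by posets $F\in K$: one block for each maximal point $e$, and for each depth-2 point $d$, members consisting of one branch from each block with $e\in N(d)$. These force the constants of neighbouring blocks to agree, and $(\dagger)$ spreads the agreement over the whole poset. For $Z$ this means three blocks, with gluings $1$–$2$ and $2$–$3$ and none between $1$ and $3$.

One space must serve all $F\in K$ at once. So all posets share one common block $\Omega_0$, used by each for one chosen maximal point. This ties all the constants together. It also gives a place for everything that does not concern the poset under consideration.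

**Blocks.** Let $(F_n)_{n\ge1}$ list, up to isomorphism, all depth-3 members of $K$, with $F_n=\{r_n\}\cup D_n\cup\mathrm{Max}_n$. Here $D_n\ne\emptyset$, and every $e\in\mathrm{Max}_n$ lies in some $N(d)$, because the graph $D_n\cup\mathrm{Max}_n$ is connected and has more than one point. Fix $e_n\in\mathrm{Max}_n$. Let
$$P=\{0\}\cup\{(n,e):n\ge1,\ e\in\mathrm{Max}_n\setminus\{e_n\}\},$$
a countable set, and define $p_n:\mathrm{Max}_n\to P$ by $p_n(e_n)=0$ and $p_n(e)=(n,e)$ for $e\ne e_n$. Each $p_n$ is injective. Let $\Omega=\bigsqcup_{p\in P}\Omega_p$ with each $\Omega_p$ a copy of $2^{<\omega}$. For $x\in2^\omega$ let $b^p_x\subseteq\Omega_p$ be the copy of the branch $\{x|k:k<\omega\}$.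

**Base family.** Branches alone are not maximal, so we complete them in two stages. Extend $\{b^p_x:x\in 2^\omega\}$ to a MAD family $\{b^p_x\}_x\sqcup S_p$ on $\Omega_p$. The union of these families over $p\in P$ is AD on $\Omega$; extend it to a MAD family
$$\mathcal R=\{b^p_x\}_{p,x}\sqcup\bigsqcup_pS_p\sqcup T .$$
Each $t\in T$ meets every $\Omega_p$ in a finite set. Indeed, if $t\cap\Omega_p$ were infinite, it would meet some member of the MAD family on $\Omega_p$ in an infinite set, contrary to almost disjointness. Put $Q=\bigsqcup_pS_p\sqcup T$, so $|Q|\le\mathfrak c$, and let $h(q)=p$ for $q\in S_p$ and $h(q)=0$ for $q\in T$. We shall glue each $q\in Q$ to a branch in $\Omega_{h(q)}$, so that every member of the final family contains a branch.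

**The recursion.** For $A\subseteq\Omega$ let $X_p(A)=\{x\in2^\omega:b^p_x\subseteq^*A\}$. There are at most $\mathfrak c$ triples $(A,B,p)$ with
$$A,B\subseteq\Omega\text{ disjoint},\quad p\in P,\quad |X_p(A)|=|X_p(B)|=\mathfrak c,$$
and there is at least one: take for $A$ and $B$ the nodes of $\Omega_p$ extending $(0)$ and $(1)$ respectively. List them, with repetitions, as $(A_\alpha,B_\alpha,p_\alpha)_{\alpha<\mathfrak c}$. List $Q$ injectively as $\{q_\alpha:\alpha\in I\}$ with $I\subseteq\mathfrak c$. By recursion on $\alpha<\mathfrak c$ choose indices in $P\times2^\omega$, pairwise distinct and distinct from all those chosen at earlier stages: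

* $(p_\alpha,x_\alpha)$ and $(p_\alpha,y_\alpha)$ with $x_\alpha\in X_{p_\alpha}(A_\alpha)$ and $y_\alpha\in X_{p_\alpha}(B_\alpha)$;
* if $\alpha\in I$, an index $(h(q_\alpha),z_\alpha)$;
* for each $n\ge 1$, each $d\in D_n$ and each $e\in N(d)$, an index $(p_n(e),u^{n,d,e}_\alpha)$.

This is possible. Each stage uses countably many indices, so at any moment at most $\max(|\alpha|,\aleph_0)<\mathfrak c$ indices have been used, and each choice is from $\mathfrak c$ many.

**The family.** Partition $\mathcal R$ into the finite classes

* $\{b^{p_\alpha}_{x_\alpha},b^{p_\alpha}_{y_\alpha}\}$ for $\alpha<\mathfrak c$,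
* $\{q_\alpha,b^{h(q_\alpha)}_{z_\alpha}\}$ for $\alpha\in I$,
* $\{b^{p_n(e)}_{u^{n,d,e}_\alpha}:e\in N(d)\}$ for $\alpha<\mathfrak c$, $n\ge1$, $d\in D_n$,

together with singletons of the remaining branches. Let $\mathcal M=\{\bigcup C:C\text{ a class}\}$, and write $m^{n,d}_\alpha$ for the union of a class of the third kind.

**Lemma 7.** $\mathcal M$ is an infinite MAD family on $\Omega$, every member of $\mathcal M$ contains a branch from its class, and for fixed $n$ and $d\in D_n$ the sets $m^{n,d}_\alpha$, $\alpha<\mathfrak c$, are pairwise distinct.

*Proof.* The classes are finite and disjoint, so unions of different classes meet in a finite union of finite sets; in particular they are distinct, since they are infinite. An infinite subset of $\Omega$ meets some $r\in\mathcal R$ in an infinite set, hence also the member of $\mathcal M$ containing $r$. So $\mathcal M$ is MAD. Every $q\in Q$ was glued to a branch, and all other classes consist of branches. The last claim holds because the classes are different. $\square$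

So $X=\Omega\cup\mathcal M$ is a noncompact Mrówka space. This is the space of Theorem A.

## 7. Continuous functions on $X$ are constant off countably many members: $\beta X=\alpha X$

**Proposition 8.** $\beta X=\alpha X$ for the space $X$ of Section 6.

*Proof.* By Lemma 5 we have to refute a continuous $f:X\to[0,1]$ with both $f^{-1}(0)$ and $f^{-1}(1)$ noncompact. Let $f$ be such a function. For $p\in P$ and $x\in2^\omega$ let $\ell_p(x)=f(m)$, where $m\in\mathcal M$ is the member whose class contains $b^p_x$. Since $b^p_x\subseteq m$, this is the limit of $f$ along the branch $b^p_x$.

**Step 1: $f$ is essentially constant on each block.** We show that for each $p$ there is $v_p\in[0,1]$ with $\ell_p(x)=v_p$ for all but countably many $x$.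

First let $s<t$ be reals. We claim that $\{\ell_p<s\}$ or $\{\ell_p>t\}$ is countable. Put $A=\{i\in\Omega:f(i)<s\}$ and $B=\{i\in\Omega:f(i)>t\}$; these are disjoint. If $\ell_p(x)<s$, then $f<s$ on almost all of $b^p_x$, so $\{\ell_p<s\}\subseteq X_p(A)$. Similarly $\{\ell_p>t\}\subseteq X_p(B)$. Suppose both sets are uncountable, so that $X_p(A)$ and $X_p(B)$ are uncountable. Identifying $\Omega_p$ with $2^{<\omega}$,
$$X_p(A)=\bigcup_k\{x\in2^\omega:\ x|j\in A\text{ for all }j\ge k\}$$
is a countable union of closed sets, and so is $X_p(B)$. An uncountable $F_\sigma$ set contains an uncountable closed set, which has size $\mathfrak c$ by the Cantor–Bendixson theorem. Hence $|X_p(A)|=|X_p(B)|=\mathfrak c$, and $(A,B,p)=(A_\alpha,B_\alpha,p_\alpha)$ for some $\alpha$. The member $m=b^p_{x_\alpha}\cup b^p_{y_\alpha}$ of $\mathcal M$ satisfies $f(m)\le s$, because $b^p_{x_\alpha}\subseteq^*A$, and $f(m)\ge t$, because $b^p_{y_\alpha}\subseteq^*B$. This contradicts $s<t$.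

Now put $v_p=\sup\{s\in[0,1]:\{\ell_p<s\}\text{ is countable}\}$; the set contains $0$ and is closed downwards in $[0,1]$. The set $\{\ell_p<v_p\}$ is a countable union of sets $\{\ell_p<s\}$ with $s<v_p$, so it is countable. Let $t>v_p$ and choose $s\in(v_p,t)$. If $s\le1$, then $\{\ell_p<s\}$ is uncountable, so $\{\ell_p>t\}$ is countable by the claim. If $s>1$, then $\{\ell_p>t\}=\emptyset$. Letting $t$ run through $v_p+1/k$, $k\ge1$, we see that $\{\ell_p>v_p\}$ is countable.

**Step 2: the constants $v_p$ agree.** This is where $(\dagger)$ is used. Let $d\in D_n$. For every $\alpha$ and all $e\in N(d)$,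
$$f(m^{n,d}_\alpha)=\ell_{p_n(e)}(u^{n,d,e}_\alpha).$$
For fixed $e$ the $u^{n,d,e}_\alpha$ are distinct, so by Step 1 the right side equals $v_{p_n(e)}$ for all but countably many $\alpha$. As $N(d)$ is finite, some $\alpha$ is good for all $e\in N(d)$ at once. Hence $e\mapsto v_{p_n(e)}$ is constant on $N(d)$. Since the graph $D_n\cup\mathrm{Max}_n$ is connected, this map is constant on $\mathrm{Max}_n$, with value $v_{p_n(e_n)}=v_0$. Every element of $P$ is $0$ or of the form $(n,e)=p_n(e)$, so $v_p=v_0=:v$ for all $p\in P$.

**Step 3: a countable exceptional set contradicts maximality.** By Lemma 7 every $m\in\mathcal M$ contains a branch $b^p_x$ from its class, and then $f(m)=\ell_p(x)$. Different $m$ have different branches, $P$ is countable, and each $\{\ell_p\ne v\}$ is countable. So $f(m)=v$ for all but countably many $m\in\mathcal M$.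

Replacing $f$ by $1-f$ if necessary, assume $v>0$; the hypothesis on $f$ is symmetric. Only countably many values $f(m)$ occur, so we can choose $t\in(0,v)$ with $t\neq f(m)$ for all $m\in\mathcal M$. Let $A=\{i\in\Omega:f(i)<t\}$. If $f(m)<t$, then $m\subseteq^*A$; if $f(m)>t$, then $m\cap A$ is finite. So
$$\mathcal M|A=\{m\in\mathcal M:f(m)<t\},$$
which is countable since $t<v$. It is infinite, because $f^{-1}(0)$ is closed and noncompact and so, by Fact 3(2), contains infinitely many points of $\mathcal M$. By Fact 3(3), $\{m\cap A:m\in\mathcal M|A\}$ is a countably infinite MAD family on $A$. This contradicts Fact 2. $\square$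

Note how the members $q\in Q$, over which we have no control, are handled: each is tied to a branch, and that branch decides the value of $f$.

## 8. Every poset of $K$ is an interior image: $L(\beta X)=L(K)$

**Proposition 9.** Every $F\in K$ is an interior image of an open subspace of $\alpha X$. If $F$ has depth $3$, it is an interior image of $\alpha X$ by a map sending only $\infty$ to the root.

*Proof.* Depth $\le2$ was done in Section 3. For depth $3$ we may take $F=F_n$.

**Step 1: the map.** We give each maximal point its own block and send everything else to $e_n$. Put $E_e=\Omega_{(n,e)}$ for $e\in\mathrm{Max}_n\setminus\{e_n\}$, and let $E_{e_n}$ be the rest of $\Omega$; it contains $\Omega_0$ and all $\Omega_{(k,e)}$ with $k\ne n$. Thus $\Omega_{p_n(e)}\subseteq E_e$ for every $e\in\mathrm{Max}_n$, and each block lies in a single $E_e$. Define $g:\alpha X\to F_n$ by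

* $g(\infty)=r_n$, and $g(i)=e$ for $i\in E_e$;
* $g(m^{n,d}_\alpha)=d$ for $d\in D_n$, $\alpha<\mathfrak c$;
* for all other $m\in\mathcal M$: $g(m)=e$, where $m\subseteq^*E_e$.

**Step 2: the last clause makes sense.** The sets $E_e$ are disjoint, so there is at most one such $e$. We check that there is one, for each kind of member. A single branch, a union of two branches of the same $\Omega_p$, and a union $s\cup b^p_z$ with $s\in S_p$ all lie in one block, hence in one $E_e$. If $m=t\cup b^0_z$ with $t\in T$, then $t$ meets each of the finitely many $\Omega_{(n,e)}$ in a finite set, so $t\subseteq^*E_{e_n}$; also $b^0_z\subseteq\Omega_0\subseteq E_{e_n}$. If $m=m^{k,d}_\alpha$ with $k\neq n$, then $m\subseteq\Omega_0\cup\bigcup_e\Omega_{(k,e)}\subseteq E_{e_n}$.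

**Step 3: continuity.** We show that preimages of up-sets are open. Points $i$ are isolated. If $g(m)=d\in D_n$, then $m=m^{n,d}_\alpha\subseteq\bigcup_{e\in N(d)}\Omega_{p_n(e)}\subseteq\bigcup_{e\in N(d)}E_e$, so $\{m\}\cup m$ is mapped into ${\uparrow}d$. If $g(m)=e\in\mathrm{Max}_n$, then $\{m\}\cup(m\cap E_e)$ is a neighbourhood of $m$ mapped to $e$. The only up-set containing $r_n$ is $F_n$.

**Step 4: openness and surjectivity.** We show that images of open sets are up-sets. Nothing is required at points with maximal image. If $g(m)=d\in D_n$, then for each $e\in N(d)$ the set $m\cap E_e$ contains a branch of $\Omega_{p_n(e)}$ and is infinite, so the image of each neighbourhood of $m$ contains ${\uparrow}d$. Let $V$ be an open neighbourhood of $\infty$. It misses only finitely many points of $\mathcal M$, so by Lemma 7 it contains some $m^{n,d}_\alpha$ for every $d\in D_n$, and $\{d\}\cup N(d)\subseteq g(V)$. Since $\bigcup_dN(d)=\mathrm{Max}_n$,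
$$g(V)=F_n.\tag{4}$$
So $g$ is an interior surjection, and $g^{-1}(r_n)=\{\infty\}$ by definition. $\square$

*Proof of Theorem A.* Proposition 8 gives $\beta X=\alpha X$, and (3) gives $L(K)\subseteq L(\beta X)$. Proposition 9 and Fact 1 give $L(\beta X)\subseteq L(F)$ for every $F\in K$, that is, $L(\beta X)\subseteq L(K)$. The last sentence of the theorem is the second half of Proposition 9. $\square$

For $Z$, with $\epsilon_1$ as the chosen maximal point say, $E_2$ and $E_3$ are single trees and $E_1$ is the rest of $\Omega$. No member joins $E_1$ to $E_3$, but every continuous function must have the same essential value on all three, because it is essentially constant on $E_2$.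

## 9. Components of the remainder and the logics $L(K_n)$

**Theorem B.** For a noncompact Mrówka space $X$ and $n\ge1$: $L(K_n)\subseteq L(\alpha X)$ iff $\beta X\setminus X$ has at most $n$ connected components. In particular $\mathrm{S4.Grz}_3+\neg\chi_3\subseteq L(\alpha X)$ iff $\beta X\setminus X$ is connected. So $L(K)$ is the least logic of the form $L(\beta X)$ with $\beta X=\alpha X$, and it is attained.

The first lemma makes the posets $G_k$ into tests, and the second translates components of the remainder into clopen splittings of $X$.

**Lemma 10.** If $k>n$, then $\psi_{G_k}\in L(K_n)$. Hence, if $k>n$ and $L\subseteq L(G_k)$, then $L(K_n)\not\subseteq L$.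

*Proof.* Suppose $g$ is a p-morphism from an up-set of some $H\in K_n$ onto $G_k$. Since p-morphisms do not increase depth, a preimage of the root $r$ of $G_k$ has depth $3$ in $H$, so it is the root of $H$. Thus the up-set is $H$, $H$ has depth $3$, and only its root is mapped to $r$. So $g$ maps $H\setminus\{\text{root}\}$ order-preservingly onto $G_k\setminus\{r\}$. Each path component is mapped into a path component, so the $k$ components of $G_k\setminus\{r\}$ require at least $k>n$ components of $H\setminus\{\text{root}\}$, which has at most $n$. This is a contradiction, and Fact 6 gives $\psi_{G_k}\in L(K_n)$. Finally $\psi_{G_k}\notin L(G_k)\supseteq L$. $\square$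

**Lemma 11.** For a noncompact Mrówka space $X$ and $k\ge1$, the following are equivalent: $X$ is a disjoint union of $k$ noncompact clopen sets; $\beta X\setminus X$ is a disjoint union of $k$ nonempty clopen sets; $\beta X\setminus X$ has at least $k$ connected components.

*Proof.* *From $X$ to the remainder.* The characteristic functions of the given clopen sets $C_i$ extend to $\beta X$, so the closures of the $C_i$ form a clopen partition of $\beta X$. If the closure of $C_i$ were contained in $X$, it would equal $C_i$, as $C_i$ is closed in $X$, and $C_i$ would be compact. So each closure contains a point of $\beta X\setminus X$.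

*From the remainder to $X$.* Since $X$ is locally compact, $\beta X\setminus X$ is compact. So its clopen pieces $Q_1,\dots,Q_k$ are compact and have disjoint open neighbourhoods $V_1,\dots,V_k$ in $\beta X$. The set $\beta X\setminus\bigcup_iV_i$ is a compact subset of $X$, and since $X$ has a base of compact open sets, it is contained in a compact open $O\subseteq X$. The sets $(V_i\cap X)\setminus O$ are open and disjoint, and they cover the clopen set $X\setminus O$, so they are clopen in $X$. Now $V_i\setminus O$ is an open neighbourhood of $Q_i$ in $\beta X$ and $X$ is dense, so the closure of $(V_i\cap X)\setminus O$ contains $Q_i$. Since $Q_i\ne\emptyset$ lies outside $X$, this set is not compact. Add $O$ to the first set.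

*Components.* If $\beta X\setminus X$ is a union of $k$ disjoint nonempty clopen sets, each contains a component. Conversely, in a compact Hausdorff space components coincide with quasi-components, so any two of $k$ given components are separated by a clopen set. The finitely many separating clopen sets generate a finite partition into clopen sets in which the $k$ components lie in different pieces. Merging the remaining pieces gives exactly $k$. $\square$

*Proof of Theorem B.* Suppose $\beta X\setminus X$ has at most $n$ components. By Lemma 11, $X$ is not a disjoint union of $n+1$ noncompact clopen sets, and Proposition 4 gives $L(K_n)\subseteq L(\alpha X)$.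

Conversely, suppose there are at least $n+1$ components, and by Lemma 11 write $X=C_1\sqcup\dots\sqcup C_{n+1}$ with each $C_i$ clopen and noncompact. By Fact 3(2) each $C_i\cap\mathcal M$ is infinite. Consider
$$\alpha X\to G_{n+1}:\qquad \infty\mapsto r,\quad C_i\cap\mathcal M\mapsto d_i,\quad C_i\cap\omega\mapsto e_i .$$
It is continuous: the preimages of $\{e_i\}$ and ${\uparrow}d_i$ are the open sets $C_i\cap\omega$ and $C_i$. It is open and onto: every neighbourhood of $m\in C_i$ meets $C_i\cap\omega$, and every neighbourhood of $\infty$ misses only finitely many $m$, so it contains points of each $C_i\cap\mathcal M$. By Fact 1, $L(\alpha X)\subseteq L(G_{n+1})$, and Lemma 10 gives $L(K_n)\not\subseteq L(\alpha X)$.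

The second statement is the case $n=1$, as the remainder is nonempty. If $\beta X=\alpha X$, the remainder is a point, so $L(K)\subseteq L(\beta X)$; by Theorem A equality occurs. $\square$

## 10. Sums of copies of $X$

**Theorem C.** For each $n\ge1$ there is a Mrówka space $X_n$ with $|\beta X_n\setminus X_n|=n$, $L(\beta X_n)=L(K)$ and $L(\alpha X_n)=L(K_n)$. Moreover $L(K_{n+1})\subsetneq L(K_n)$.

*Proof.*

**Step 1: the space and its Stone–Čech compactification.** Let $X_n$ be the topological sum of $n$ copies of the space $X$ of Theorem A. It is a Mrówka space: the union of the $n$ copies of $\mathcal M$ is MAD on $\Omega\times n$, because an infinite subset of $\Omega\times n$ is infinite on one copy. $\beta X_n$ is the sum of $n$ copies of $\beta X=\alpha X$, so $|\beta X_n\setminus X_n|=n$. A formula is valid in a sum iff it is valid in each summand, so $L(\beta X_n)=L(\beta X)=L(K)$.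

**Step 2: $L(K_n)\subseteq L(\alpha X_n)$.** The remainder consists of $n$ isolated points, so it has $n$ components, and Theorem B applies.

**Step 3: $L(\alpha X_n)\subseteq L(F)$ for $F\in K_n$.** If $F$ has depth $\le2$, it is an interior image of an open subspace, as in Section 3. Let $F$ have depth $3$ and root $r$, and let $C_1,\dots,C_k$, $k\le n$, be the path components of $F\setminus\{r\}$. Define a map $\alpha X_n\to F$ by $\infty\mapsto r$ and as follows on $X_n$.

* If $i\le k$ and $C_i$ has points of depth $2$, then $\{r\}\cup C_i$ belongs to $K$ and has depth $3$. Map the $i$-th copy of $X$ onto $C_i$ by the restriction to $X$ of the map $g$ of Proposition 9 for this poset; recall that $g$ sends only $\infty$ to the root.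
* If $i\le k$ and $C_i$ has only points of depth $1$, then it is a single point, since distinct maximal points are incomparable. Map the $i$-th copy to it.
* If $i>k$, map the $i$-th copy to one fixed maximal point of $F$.

On each copy this is an interior map into the up-set $F\setminus\{r\}$: restrictions of interior maps to open sets are interior, and constant maps to a maximal point are interior. The copies are clopen in $X_n$, so the map is interior on $X_n$. It is continuous at $\infty$, because the only up-set containing $r$ is $F$. An open neighbourhood of $\infty$ meets the $i$-th copy in a deleted neighbourhood of $\infty$ in the one-point compactification of that copy. Its image contains all of $C_i$ for $i\le k$: in the first case by (4), since $g$ sends only $\infty$ to the root; in the second case because the deleted neighbourhood is nonempty. So the image of every neighbourhood of $\infty$ is $F$. The map is an interior surjection, and Fact 1 gives $L(\alpha X_n)\subseteq L(F)$. With Step 2, $L(\alpha X_n)=L(K_n)$.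

**Step 4: strictness.** $K_n\subseteq K_{n+1}$ gives $L(K_{n+1})\subseteq L(K_n)$. Since $G_{n+1}\in K_{n+1}$, we have $L(K_{n+1})\subseteq L(G_{n+1})$, and Lemma 10 with $k=n+1$ gives $L(K_n)\not\subseteq L(K_{n+1})$. $\square$
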